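\title{Infinite partitions of free products and the equality $\mathfrak{a}(2)=\mathfrak{a}$}

\begin{abstract}
The cardinal $\mathfrak a$ is the least size of an infinite maximal almost disjoint family of infinite subsets of $\omega$. Its two-dimensional analog $\mathfrak a(2)$ is the least size of an infinite partition of the free product $\mathcal P(\omega)/\mathrm{fin}\oplus\mathcal P(\omega)/\mathrm{fin}$. We prove in ZFC that $\mathfrak a(2)=\mathfrak a$, so $\mathfrak a(2)<\mathfrak a$ is not consistent with ZFC. An infinite partition into rectangles leaves uncovered a nonempty closed nowhere dense set $E\subseteq\omega^*\times\omega^*$. If $E$ is locally a product somewhere, then a slice of the partition is a maximal almost disjoint family; if not, a binary tree argument shows that the partition has size $2^{\aleph_0}$. The argument works for all Boolean algebras in which decreasing sequences of nonzero elements have nonzero lower bounds, and it gives the value $\mathfrak a$ for every finite free power of $\mathcal P(\omega)/\mathrm{fin}$.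
\end{abstract}

\section{Introduction}

Let $[\omega]^\omega$ be the set of infinite subsets of $\omega$. A family $\mathcal A\subseteq[\omega]^\omega$ is \emph{almost disjoint} if $A\cap A'$ is finite for all distinct $A,A'\in\mathcal A$. It is \emph{mad} if it is infinite, almost disjoint, and maximal under inclusion among almost disjoint families; maximality means that every infinite $Z\subseteq\omega$ has infinite intersection with some member of $\mathcal A$. The cardinal $\mathfrak a$ is the least size of a mad family. The word ``infinite'' in the definition excludes trivial maximal families such as $\{\omega\}$. The same definitions apply with any countably infinite set in place of $\omega$, and a bijection with $\omega$ shows that they give the same cardinal.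

The definition is really one about Boolean algebras. Two elements $a,a'$ of a Boolean algebra $A$ are \emph{disjoint} if $a\wedge a'=0$, and otherwise they \emph{meet}. An \emph{antichain} is a set of pairwise disjoint nonzero elements, and a \emph{partition} of $A$ is a maximal antichain, that is, an antichain $D$ such that every nonzero element of $A$ meets a member of $D$. For infinite $A$, let $\mathfrak a(A)$ be the least size of an infinite partition of $A$. Thus $\mathfrak a(A)$ measures how few disjoint pieces can exhaust $A$ when finitely many are not allowed, and $\mathfrak a=\mathfrak a(\mathcal P(\omega)/\mathrm{fin})$. Writing $\oplus$ for the free product of Boolean algebras (recalled in Section~\ref{sec:stone}), we put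
\[
\mathfrak a(2)=\mathfrak a\bigl(\mathcal P(\omega)/\mathrm{fin}\oplus\mathcal P(\omega)/\mathrm{fin}\bigr),
\]
and we let $\mathfrak a(n)$ be the corresponding cardinal for the free product of $n$ copies.

The cardinal $\mathfrak a(2)$ has a direct combinatorial description. Consider rectangles $X\times Y$ with $X,Y\in[\omega]^\omega$, and say that $X\times Y$ \emph{meets} $X'\times Y'$ if both $X\cap X'$ and $Y\cap Y'$ are infinite. A family $\mathcal R$ of rectangles is \emph{2-mad} if it is infinite, no two distinct members of it meet, and it is maximal with this property; maximality means that every rectangle meets a member of $\mathcal R$. Then $\mathfrak a(2)$ is the least size of a 2-mad family (Lemma~\ref{lem:twomad}).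

If $\mathcal A$ is mad, then $\{A\times\omega:A\in\mathcal A\}$ is 2-mad, because $X\times Y$ meets $A\times\omega$ as soon as $X\cap A$ is infinite. Hence $\mathfrak a(2)\le\mathfrak a$. This family ignores the second coordinate, and a general 2-mad family has far more freedom: it may cut one region along the first coordinate and another along the second, and it may interleave the two kinds of cuts infinitely often. Extra coordinates can indeed lower the invariant, since with infinitely many of them it drops to $\aleph_0$ (Corollary~\ref{cor:powers}). One could therefore expect that two coordinates already allow a saving in some model of set theory. This is the question, posed in \cite{FDIP}: \emph{is $\mathfrak a(2)<\mathfrak a$ consistent with ZFC?} The answer is no.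

\begin{theorem}\label{thm:main}
ZFC proves $\mathfrak a(2)=\mathfrak a$.
\end{theorem}

The proof uses only one property of $\mathcal P(\omega)/\mathrm{fin}$. A Boolean algebra has \emph{property $(\sigma)$} if every sequence $a_0\ge a_1\ge\cdots$ of nonzero elements has a nonzero lower bound.

\begin{theorem}\label{thm:general}
Let $A$ and $B$ be infinite Boolean algebras with property $(\sigma)$. Then
\[
\min\{\mathfrak a(A),\mathfrak a(B),2^{\aleph_0}\}\ \le\ \mathfrak a(A\oplus B)\ \le\ \min\{\mathfrak a(A),\mathfrak a(B)\}.
\]
In particular, $\mathfrak a(A\oplus B)=\min\{\mathfrak a(A),\mathfrak a(B)\}$ whenever the right side is at most $2^{\aleph_0}$.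
\end{theorem}

\begin{corollary}\label{cor:powers}
Let $I\neq\emptyset$. Then
\[
\mathfrak a\Bigl(\bigoplus_{i\in I}\mathcal P(\omega)/\mathrm{fin}\Bigr)=
\begin{cases}\mathfrak a, & I\text{ finite},\\ \aleph_0, & I\text{ infinite}.\end{cases}
\]
In particular, $\mathfrak a(n)=\mathfrak a$ for every $n\ge1$.
\end{corollary}

The proof also shows where a small 2-mad family contains a mad family: inside every region that it does not cover with finitely many members.

\begin{theorem}\label{thm:local}
Let $\mathcal R$ be a 2-mad family with $|\mathcal R|<2^{\aleph_0}$, and let $X,Y\subseteq\omega$ be infinite sets such that $X\times Y$ meets infinitely many members of $\mathcal R$. Then there are infinite sets $X'\subseteq X$ and $Y'\subseteq Y$ such that one of the following holds.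
\begin{itemize}
\item[(i)] For some nonprincipal ultrafilter $q$ on $\omega$ with $Y'\in q$, the family $\{U\cap X': U\times V\in\mathcal R,\ V\in q,\ U\cap X'\text{ infinite}\}$ is mad on $X'$.
\item[(ii)] For some nonprincipal ultrafilter $p$ on $\omega$ with $X'\in p$, the family $\{V\cap Y': U\times V\in\mathcal R,\ U\in p,\ V\cap Y'\text{ infinite}\}$ is mad on $Y'$.
\end{itemize}
\end{theorem}

By Theorem~\ref{thm:main}, families as in Theorem~\ref{thm:local} exist exactly when $\mathfrak a<2^{\aleph_0}$.

We work in ZFC throughout and give the argument once, for Boolean algebras. Section~\ref{sec:stone} recalls Stone duality and reduces to partitions into rectangles. Section~\ref{sec:remainder} introduces the set $E$ of points that such a partition leaves uncovered, and works out two examples that model the two halves of the proof. Section~\ref{sec:slices} treats the case where $E$ is locally a product, and Section~\ref{sec:tree} the case where it is not. The theorems are deduced in Section~\ref{sec:proofs} and the corollary in Section~\ref{sec:powers}.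

\section{Stone spaces, free products and rectangles}\label{sec:stone}

We write $-a$ for the complement of $a$ and $a-b$ for $a\wedge -b$. For $x\in A$, a \emph{partition below $x$} is an antichain of elements $\le x$ such that every nonzero $z\le x$ meets one of its members.

The cardinal $\mathfrak a(A)$ is defined for every infinite $A$. Indeed, if infinitely many elements lie below $a$, pick $0<b<a$; infinitely many elements lie below one of $b$ and $a-b$, so we set the other one aside and continue. This gives an infinite antichain, and Zorn's lemma extends it to a partition. In particular mad families exist, and $\mathfrak a\le|[\omega]^\omega|=2^{\aleph_0}$.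

\subsection*{Stone duality}
An \emph{ultrafilter} of $A$ is a set $p\subseteq A\setminus\{0\}$ that is closed upward and under $\wedge$ and contains $a$ or $-a$ for each $a\in A$. Let $\mathrm{St}(A)$ be the set of ultrafilters, and $a^*=\{p\in\mathrm{St}(A):a\in p\}$. We use the following standard facts.
\begin{itemize}
\item $(a\wedge b)^*=a^*\cap b^*$, $(-a)^*=\mathrm{St}(A)\setminus a^*$, and $a^*=\emptyset$ if and only if $a=0$.
\item The sets $a^*$ form a base of a compact Hausdorff topology on $\mathrm{St}(A)$, and $a\mapsto a^*$ is an isomorphism of $A$ onto the algebra $\mathrm{Clop}(\mathrm{St}(A))$ of clopen sets.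
\item If $K$ is a compact Hausdorff space with a base of clopen sets, then $\mathrm{St}(\mathrm{Clop}(K))$ is homeomorphic to $K$.
\end{itemize}

The elements of $\mathcal P(\omega)/\mathrm{fin}$ are the classes $[X]$ of subsets of $\omega$ modulo finite symmetric difference. Here $[X]\wedge[Z]=[X\cap Z]$, the class $[X]$ is nonzero if and only if $X$ is infinite, and $[X]\le[Z]$ if and only if $X\subseteq^*Z$, meaning that $X\setminus Z$ is finite. Ultrafilters $p$ of $\mathcal P(\omega)/\mathrm{fin}$ correspond to nonprincipal ultrafilters $\{X:[X]\in p\}$ on $\omega$. We identify the two, write $\omega^*$ for the Stone space, and write $X^*$ for $[X]^*$.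

\subsection*{Property $(\sigma)$}
The algebra $\mathcal P(\omega)/\mathrm{fin}$ has property $(\sigma)$. If $X_0\supseteq^*X_1\supseteq^*\cdots$ are infinite, then each $X_0\cap\dots\cap X_n$ is infinite, so we can choose $k_0<k_1<\cdots$ with $k_n\in X_0\cap\dots\cap X_n$, and $\{k_n:n\in\omega\}\subseteq^*X_m$ for all $m$. An algebra with $(\sigma)$ has no countably infinite partition $\{d_n:n\in\omega\}$: the elements $-(d_0\vee\dots\vee d_n)\ge d_{n+1}$ are nonzero and decreasing, and a nonzero lower bound is disjoint from every $d_n$. So $\mathfrak a>\aleph_0$.

\subsection*{Free products}
We use the standard realization of the free product of algebras $A_i$, $i\in I$, as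
\[
\bigoplus_{i\in I}A_i=\mathrm{Clop}\Bigl(\prod_{i\in I}\mathrm{St}(A_i)\Bigr).
\]
By the third fact above, $A_1\oplus\dots\oplus A_{n+1}\cong(A_1\oplus\dots\oplus A_n)\oplus A_{n+1}$. Elements of $A\oplus B$ are thus clopen subsets of $\mathrm{St}(A)\times\mathrm{St}(B)$, and two of them meet when they have a common point. For $a\in A$ and $b\in B$ we abbreviate $a^*\times b^*$ by $a\times b$, so that $(p,q)\in a\times b$ means $a\in p$ and $b\in q$. If $a$ and $b$ are nonzero, $a\times b$ is a \emph{rectangle}. A rectangle $r$ determines its sides, and we write $r=a_r\times b_r$. Since $(a\times b)\cap(a'\times b')=(a\wedge a')\times(b\wedge b')$,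
\begin{equation}\label{eq:meet}
a\times b\text{ meets }a'\times b'\quad\text{if and only if}\quad a\wedge a'\ne0\text{ and }b\wedge b'\ne0 .
\end{equation}
Rectangles form a base of the product topology, so every nonempty open set contains one. Hence a family of pairwise disjoint rectangles is a partition of $A\oplus B$ if and only if every rectangle meets one of its members. We call such a family a \emph{rectangular partition}.

\begin{lemma}\label{lem:rect}
Let $A$ and $B$ be infinite Boolean algebras. Then $\mathfrak a(A\oplus B)$ is the least size of an infinite rectangular partition of $A\oplus B$.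
\end{lemma}

\begin{proof}
We first show that every nonempty clopen set $u$ is a finite disjoint union of rectangles. Being open and compact, $u$ is a finite union $\bigcup_{i<k}a_i\times b_i$. Let $e$ range over the atoms of the finite subalgebra of $A$ generated by the $a_i$, and $f$ over the atoms of the finite subalgebra of $B$ generated by the $b_i$. The finitely many rectangles $e\times f$ are pairwise disjoint, and $a_i\times b_i$ is the union of those with $e\le a_i$ and $f\le b_i$. So $u$ is the union of the rectangles $e\times f$ that it contains.

Now let $D$ be an infinite partition of $A\oplus B$, and replace each member by finitely many disjoint rectangles with the same union. The resulting family $\mathcal R$ is an antichain, and $|\mathcal R|=|D|$ because $D$ is infinite. Since $\bigcup\mathcal R=\bigcup D$, a clopen set that meets a member of $D$ meets a member of $\mathcal R$.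
\end{proof}

\begin{lemma}\label{lem:twomad}
If $\mathcal R$ is a 2-mad family, then $\widetilde{\mathcal R}=\{U^*\times V^*:U\times V\in\mathcal R\}$ is an infinite rectangular partition of $\mathcal P(\omega)/\mathrm{fin}\oplus\mathcal P(\omega)/\mathrm{fin}$ with $|\widetilde{\mathcal R}|=|\mathcal R|$, and every infinite rectangular partition has this form. Hence $\mathfrak a(2)$ is the least size of a 2-mad family.
\end{lemma}

\begin{proof}
By \eqref{eq:meet}, $X\times Y$ meets $U\times V$ in the sense of the introduction if and only if $X^*\times Y^*$ meets $U^*\times V^*$. So distinct members of $\mathcal R$ are sent to disjoint nonempty sets, which makes the map $\mathcal R\to\widetilde{\mathcal R}$ a bijection, and the two notions of maximality correspond. Conversely, given an infinite rectangular partition, choose representatives $U,V\subseteq\omega$ for the sides of each member; the rectangles $U\times V$ form a 2-mad family. The last sentence follows from Lemma~\ref{lem:rect}.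
\end{proof}

\section{The remainder of a partition}\label{sec:remainder}

In Sections~\ref{sec:remainder}--\ref{sec:tree}, $A$ and $B$ are Boolean algebras and $\mathcal R$ is a rectangular partition of $A\oplus B$. An infinite partition differs from a finite one in that it cannot cover the compact space $\mathrm{St}(A)\times\mathrm{St}(B)$. The points it misses record where infinitely many rectangles accumulate, and a one-dimensional infinite partition can only be found near them. We therefore study the \emph{remainder}
\[
E=\bigl(\mathrm{St}(A)\times\mathrm{St}(B)\bigr)\setminus\bigcup\mathcal R .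
\]
Thus $(p,q)\in E$ means that no $r\in\mathcal R$ has both $a_r\in p$ and $b_r\in q$.

\begin{lemma}\label{lem:E}
The set $E$ is closed and has empty interior. For $x\in A$ and $y\in B$, the set $E\cap(x\times y)$ is nonempty if and only if $x\times y$ meets infinitely many members of $\mathcal R$.
\end{lemma}

\begin{proof}
The set $\bigcup\mathcal R$ is open, so $E$ is closed. A nonempty open set contains a rectangle, which meets a member of $\mathcal R$ by maximality and so is not contained in $E$.

If $E\cap(x\times y)=\emptyset$, then the compact set $x\times y$ is covered by finitely many members of $\mathcal R$, and all other members are disjoint from these, hence from $x\times y$. Conversely, if $x\times y$ meets only $r_1,\dots,r_n$, then the clopen set $(x\times y)\setminus(r_1\cup\dots\cup r_n)$ meets no member of $\mathcal R$. It is empty by maximality, so $x\times y\subseteq\bigcup\mathcal R$.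
\end{proof}

Call a pair $(x,y)\in A\times B$ \emph{big} if $E\cap(x\times y)\neq\emptyset$; then $x$ and $y$ are nonzero. Call a big pair a \emph{product pair} if $E\cap(x\times y)=P\times Q$ for some sets $P\subseteq x^*$ and $Q\subseteq y^*$, which are then nonempty. A pair $(x',y')$ is \emph{below} $(x,y)$ if $x'\le x$ and $y'\le y$. A subset $F$ of a product of two sets is itself a product if and only if
\begin{equation}\label{eq:corner}
(p,q)\in F\text{ and }(p',q')\in F\quad\text{imply}\quad(p,q')\in F .
\end{equation}
Indeed, products satisfy \eqref{eq:corner}, and \eqref{eq:corner} says that $F$ contains the product of its two projections.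

The natural way to extract a one-dimensional family from $\mathcal R$ is to look along a line. For $q\in\mathrm{St}(B)$ and $x\in A$, the \emph{horizontal slice} of $\mathcal R$ at $q$ below $x$ is
\[
\mathcal S(x,q)=\{a_r\wedge x: r\in\mathcal R,\ b_r\in q,\ a_r\wedge x\ne0\}.
\]
It consists of the traces of the members of $\mathcal R$ on the segment $x^*\times\{q\}$. The \emph{vertical slice} at $p\in\mathrm{St}(A)$ below $y\in B$ is $\{b_r\wedge y:r\in\mathcal R,\ a_r\in p,\ b_r\wedge y\neq0\}$. The first example shows that slices can be mad, finite or empty, and that the shape of $E$ decides which.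

\begin{example}[strips and grids]\label{ex:grid}
Let $\mathcal A$ be mad and $N=\omega^*\setminus\bigcup\{A^*:A\in\mathcal A\}$. Then $N\ne\emptyset$ by compactness, and $N$ has empty interior by maximality.

For the strips $\{A\times\omega:A\in\mathcal A\}$ we have $E=N\times\omega^*$, so $(1,1)$ is a product pair. Every horizontal slice below $1$ is $\{[A]:A\in\mathcal A\}$. The vertical slice at $p$ below $1$ is $\{1\}$ if $p\notin N$ and empty if $p\in N$. The useful direction is the one along which the factor of $E$ has empty interior.

The grid $\{A\times A':A,A'\in\mathcal A\}$ is 2-mad, since $X\times Y$ meets $A\times A'$ whenever $X\cap A$ and $Y\cap A'$ are infinite. Here $E=(N\times\omega^*)\cup(\omega^*\times N)$. For $n\in N$ and $p,q\notin N$ we have $(p,n),(n,q)\in E$ but $(p,q)\notin E$, so \eqref{eq:corner} fails and $(1,1)$ is not a product pair. The horizontal slices at points $q\in N$ are empty. On the other hand, $E\cap(A^*\times\omega^*)=A^*\times N$ for $A\in\mathcal A$, so $([A],1)$ is a product pair, and for $p\in A^*$ the vertical slice at $p$ below $1$ is $\{[A']:A'\in\mathcal A\}$. This is the reason to look for product pairs locally.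
\end{example}

The second example interleaves cuts in the two coordinates. Far from saving rectangles, this forces the largest possible number of them.

\begin{example}[a staircase]\label{ex:stair}
We work on the countable set $T=2^{<\omega}$ of finite binary sequences in place of $\omega$, and write $s0$ and $s1$ for the two one-step extensions of $s$. Let $T_s=\{t\in T:s\subseteq t\}$ and $\rho_s=T_{s0}\times T_{s1}$. No two of the rectangles $\rho_s$ meet. If $s$ and $t$ are incomparable, then $T_{s0}\cap T_{t0}=\emptyset$. If $t\supseteq s0$, then $T_{t1}\subseteq T_{s0}$ is disjoint from $T_{s1}$. If $t\supseteq s1$, then $T_{t0}\subseteq T_{s1}$ is disjoint from $T_{s0}$.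

\emph{Every 2-mad family $\mathcal R$ on $T$ that contains all $\rho_s$ has size $2^{\aleph_0}$.} For $c\in2^\omega$ let $B_c=\{c\upharpoonright n:n\in\omega\}$, so that $B_c\subseteq^*T_t$ whenever $t\subseteq c$. By maximality, some member of $\mathcal R$ meets $B_c\times B_c$. Suppose that one member $U\times V$ meets both $B_c\times B_c$ and $B_d\times B_d$, where $c\ne d$. Let $s$ be the longest common initial segment of $c$ and $d$, say with $s0\subseteq c$ and $s1\subseteq d$. Then $U\cap T_{s0}\supseteq^*U\cap B_c$ and $V\cap T_{s1}\supseteq^*V\cap B_d$ are infinite, so $U\times V$ meets $\rho_s$ and therefore equals $\rho_s$. But then $V\cap B_c=T_{s1}\cap B_c$ is finite, a contradiction. So the $2^{\aleph_0}$ squares $B_c\times B_c$ require $2^{\aleph_0}$ different members of $\mathcal R$.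
\end{example}

The mechanism in Example~\ref{ex:stair} is that $\rho_s$ occupies a corner between the squares $T_{s0}\times T_{s0}$ and $T_{s1}\times T_{s1}$, and a rectangle that meets both squares must enter that corner. Section~\ref{sec:tree} shows that such a blocking corner appears whenever \eqref{eq:corner} fails for $E$.

\section{Slices and product pairs}\label{sec:slices}

A slice is always an antichain; the difficulty is to make it maximal and infinite at once. Both properties can be read off from the part of $E$ on the line.

\begin{lemma}\label{lem:slice}
Let $x\in A$, $q\in\mathrm{St}(B)$ and $P=\{p\in x^*:(p,q)\in E\}$. If $r\neq r'$ are members of $\mathcal R$ with $b_r,b_{r'}\in q$, then $a_r\wedge a_{r'}=0$. If $P$ is nonempty and has empty interior, then $\mathcal S(x,q)$ is an infinite partition of $A$ below $x$. The same holds for vertical slices, with the roles of $A$ and $B$ interchanged.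
\end{lemma}

\begin{proof}
If $b_r,b_{r'}\in q$, then $b_r\wedge b_{r'}\in q$ is nonzero. As $r$ and $r'$ are disjoint, \eqref{eq:meet} gives $a_r\wedge a_{r'}=0$. Hence $\mathcal S=\mathcal S(x,q)$ is an antichain.

\emph{Maximality uses that $P$ has empty interior.} Let $0\ne z\le x$. The nonempty open set $z^*$ is not contained in $P$, so there is $p\in z^*\setminus P$. Since $p\in x^*$, we have $(p,q)\notin E$, so some $r\in\mathcal R$ has $a_r\in p$ and $b_r\in q$. Then $z\wedge(a_r\wedge x)=z\wedge a_r\in p$ is nonzero. Thus $a_r\wedge x\in\mathcal S$, and $z$ meets it.

\emph{Infiniteness uses that $P$ is nonempty.} Let $p\in P$. If $b_r\in q$, then $a_r\notin p$ because $(p,q)\in E$. So no member of $\mathcal S$ belongs to $p$, while $x\in p$. If $\mathcal S$ were finite, then $x-\bigvee\mathcal S$ would belong to $p$. It would be a nonzero element below $x$ disjoint from all members of $\mathcal S$, contrary to maximality.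
\end{proof}

We need a line on which $E$ is nonempty and has empty interior. Lemma~\ref{lem:E} gives empty interior only in the plane, and Example~\ref{ex:grid} shows that a given line may miss $E$ or lie entirely in $E$. On a product pair the planar information does pass to a line.

\begin{lemma}\label{lem:product}
Let $(x,y)$ be a product pair. Then for some $q\in y^*$ the horizontal slice at $q$ below $x$ is an infinite partition of $A$ below $x$, or for some $p\in x^*$ the vertical slice at $p$ below $y$ is an infinite partition of $B$ below $y$.
\end{lemma}

\begin{proof}
Let $E\cap(x\times y)=P\times Q$, with $P$ and $Q$ nonempty. If both $P$ and $Q$ had nonempty interior, so would $P\times Q\subseteq E$, contrary to Lemma~\ref{lem:E}. Suppose that $P$ has empty interior, and take any $q\in Q$. For $p\in x^*$ we have $(p,q)\in E$ if and only if $(p,q)\in P\times Q$, that is, $p\in P$. So Lemma~\ref{lem:slice} applies to $\mathcal S(x,q)$. If instead $Q$ has empty interior, take any $p\in P$ and apply Lemma~\ref{lem:slice} to the vertical slice at $p$ below $y$.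
\end{proof}

Property $(\sigma)$ has not been used so far.

\section{Splitting and the tree}\label{sec:tree}

Suppose now that no product pair is available. We then give up the search for a slice and show that $\mathcal R$ is large. A failure of \eqref{eq:corner} provides a point outside $E$, hence a member $r$ of $\mathcal R$, and this $r$ takes the role of $\rho_s$ in Example~\ref{ex:stair}.

\begin{lemma}[splitting]\label{lem:split}
Let $(x,y)$ be a big pair that is not a product pair. Then there are big pairs $(x^0,y^0)$ and $(x^1,y^1)$ below $(x,y)$ such that no member of $\mathcal R$ meets both $x^0\times y^0$ and $x^1\times y^1$.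
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\fill[gray!25] (0,2) rectangle (2,4);
\draw (0,0) rectangle (4,4);
\draw[very thick] (0,0) rectangle (2,2);
\draw[very thick] (2,2) rectangle (4,4);
\draw[dashed] (1,1)--(1,3)--(3,3);
\fill (1,1) circle (2pt) node[below] {$(p,q)$};
\fill (3,3) circle (2pt) node[above] {$(p',q')$};
\draw[fill=white] (1,3) circle (2pt) node[above] {$(p,q')$};
\node[below] at (1,0) {$x^0=x\wedge a_r$};
\node[below] at (3,0) {$x^1=x-a_r$};
\node[left] at (0,1) {$y^0=y-b_r$};
\node[left] at (0,3) {$y^1=y\wedge b_r$};
\end{tikzpicture}
\caption{Splitting the rectangle $x\times y$. The black points lie in the uncovered set $E$; the white point is covered by a member $r=a_r\times b_r$ of the partition, whose trace on $x\times y$ is shaded. A rectangle that meets both thick quadrants meets the shaded one.}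
\label{fig:split}
\end{figure}

\begin{proof}
The set $F=E\cap(x\times y)$ violates \eqref{eq:corner}, so there are $(p,q),(p',q')\in F$ with $(p,q')\notin F$. Since $p\in x^*$ and $q'\in y^*$, we have $(p,q')\notin E$, and there is $r\in\mathcal R$ with $a_r\in p$ and $b_r\in q'$. Put
\[
x^0=x\wedge a_r,\qquad y^0=y-b_r,\qquad x^1=x-a_r,\qquad y^1=y\wedge b_r ,
\]
as in Figure~\ref{fig:split}.

From $(p,q)\in E$ and $a_r\in p$ we get $b_r\notin q$, so $x^0\in p$ and $y^0\in q$. From $(p',q')\in E$ and $b_r\in q'$ we get $a_r\notin p'$, so $x^1\in p'$ and $y^1\in q'$. Hence $(p,q)\in E\cap(x^0\times y^0)$ and $(p',q')\in E\cap(x^1\times y^1)$, and both pairs are big.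

Suppose that $r'\in\mathcal R$ meets both $x^0\times y^0$ and $x^1\times y^1$. By \eqref{eq:meet}, $a_{r'}\wedge x^0\ne0$ and $b_{r'}\wedge y^1\neq0$. As $x^0\le a_r$ and $y^1\le b_r$, the rectangle $r'$ meets $r$, and therefore $r'=r$. But $b_r\wedge y^0=0$, so $r$ does not meet $x^0\times y^0$, a contradiction.
\end{proof}

Because the two new pairs are again big, the splitting can be repeated as long as no product pair turns up. This produces a binary tree of rectangles, and different branches are never met deep down by the same member of $\mathcal R$. It remains to attach a member of $\mathcal R$ to each branch. Compactness gives points in the intersection of the rectangles along a branch, but these may all lie in $E$, where no member of $\mathcal R$ reaches. Property $(\sigma)$ puts a whole rectangle in the intersection, and maximality can be applied to it.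

\begin{lemma}[tree]\label{lem:tree}
Assume that $A$ and $B$ have property $(\sigma)$. If $(x,y)$ is a big pair and no pair below $(x,y)$ is a product pair, then $|\mathcal R|\ge2^{\aleph_0}$.
\end{lemma}

\begin{proof}
By recursion on the length of $s\in2^{<\omega}$ we choose big pairs $(x^s,y^s)$ below $(x,y)$. Let $(x^\emptyset,y^\emptyset)=(x,y)$. Given $(x^s,y^s)$, which is big and by hypothesis not a product pair, Lemma~\ref{lem:split} gives big pairs $(x^{s0},y^{s0})$ and $(x^{s1},y^{s1})$ below it such that no member of $\mathcal R$ meets both $x^{s0}\times y^{s0}$ and $x^{s1}\times y^{s1}$.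

Let $c\in2^\omega$. The sequences $(x^{c\upharpoonright n})_n$ and $(y^{c\upharpoonright n})_n$ are decreasing and consist of nonzero elements. By $(\sigma)$ they have nonzero lower bounds $x_c\in A$ and $y_c\in B$. By maximality, some $r(c)\in\mathcal R$ meets the rectangle $x_c\times y_c$, and hence meets $x^t\times y^t$ for every $t\subseteq c$.

Let $c\neq d$, and let $s$ be their longest common initial segment, say with $s0\subseteq c$ and $s1\subseteq d$. Then $r(c)$ meets $x^{s0}\times y^{s0}$ and $r(d)$ meets $x^{s1}\times y^{s1}$, so $r(c)\ne r(d)$. The map $c\mapsto r(c)$ from $2^\omega$ to $\mathcal R$ is injective.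
\end{proof}

\begin{remark}
Lemma~\ref{lem:tree} fails without $(\sigma)$. Let $A=B=\mathrm{Clop}(2^\omega)$, let $C_s=\{c\in2^\omega:s\subseteq c\}$, and let $\mathcal R$ consist of the rectangles $C_{s0}\times C_{s1}$ and $C_{s1}\times C_{s0}$ for $s\in2^{<\omega}$. A point $(c,d)$ with $c\ne d$ lies in exactly one of them, with $s$ the longest common initial segment of $c$ and $d$, and a point $(c,c)$ lies in none. The diagonal has empty interior, so $\mathcal R$ is a countable rectangular partition and $E$ is the diagonal. If $(x,y)$ is big, then the nonempty clopen set $x\cap y$ contains points $c\neq d$, and $(c,c),(d,d)\in E$ while $(c,d)\notin E$. So there is no product pair.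
\end{remark}

The two cases combine into one statement.

\begin{proposition}\label{prop:dichotomy}
Let $A$ and $B$ have property $(\sigma)$, let $\mathcal R$ be a rectangular partition of $A\oplus B$ with $|\mathcal R|<2^{\aleph_0}$, and let $x\times y$ meet infinitely many members of $\mathcal R$. Then there are nonzero $x'\le x$ and $y'\le y$ such that for some $q\in(y')^*$ the horizontal slice at $q$ below $x'$ is an infinite partition of $A$ below $x'$, or for some $p\in(x')^*$ the vertical slice at $p$ below $y'$ is an infinite partition of $B$ below $y'$.
\end{proposition}

\begin{proof}
The pair $(x,y)$ is big by Lemma~\ref{lem:E}. Since $|\mathcal R|<2^{\aleph_0}$, Lemma~\ref{lem:tree} gives a product pair $(x',y')$ below $(x,y)$. Apply Lemma~\ref{lem:product} to it.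
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
\emph{Upper bound.} Let $D$ be an infinite partition of $A$. The rectangles $d\times1$, $d\in D$, are pairwise disjoint by \eqref{eq:meet}, and a rectangle $a\times b$ meets $d\times1$ for any $d\in D$ that meets $a$. So they form an infinite partition of $A\oplus B$ of size $|D|$, and $\mathfrak a(A\oplus B)\le\mathfrak a(A)$. The rectangles $1\times d$, with $d$ in an infinite partition of $B$, give $\mathfrak a(A\oplus B)\le\mathfrak a(B)$.

\emph{Lower bound.} By Lemma~\ref{lem:rect} there is an infinite rectangular partition $\mathcal R$ of size $\kappa=\mathfrak a(A\oplus B)$. If $\kappa\ge2^{\aleph_0}$, the bound holds. Otherwise apply Proposition~\ref{prop:dichotomy} with $x=1$ and $y=1$. Suppose that it gives a horizontal slice $\mathcal S$ that is an infinite partition of $A$ below $x'$; then $|\mathcal S|\le\kappa$. Let $D=\mathcal S\cup\{-x'\}$ if $x'\ne1$ and $D=\mathcal S$ if $x'=1$. Then $D$ is an infinite antichain of size at most $\kappa$. It is maximal: if $z\neq0$, then either $z\wedge x'\ne0$ meets a member of $\mathcal S$, or $z\le-x'$, in which case $-x'\in D$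 and $z$ meets it. Hence $\mathfrak a(A)\le\kappa$. If the proposition gives a vertical slice, the same argument in $B$ gives $\mathfrak a(B)\le\kappa$. In all cases $\min\{\mathfrak a(A),\mathfrak a(B),2^{\aleph_0}\}\le\kappa$.

If $\min\{\mathfrak a(A),\mathfrak a(B)\}\le2^{\aleph_0}$, the two bounds coincide.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The algebra $\mathcal P(\omega)/\mathrm{fin}$ is infinite and has property $(\sigma)$, and $\mathfrak a\le2^{\aleph_0}$. Theorem~\ref{thm:general} with $A=B=\mathcal P(\omega)/\mathrm{fin}$ gives $\mathfrak a(2)=\min\{\mathfrak a,\mathfrak a\}=\mathfrak a$.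
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:local}]
Let $\widetilde{\mathcal R}$ be the rectangular partition of Lemma~\ref{lem:twomad}. It has size $|\mathcal R|<2^{\aleph_0}$, and $X^*\times Y^*$ meets infinitely many of its members. Proposition~\ref{prop:dichotomy} gives nonzero $x'\le[X]$ and $y'\le[Y]$. Choose representatives $X'$ of $x'$ and $Y'$ of $y'$; after removing finite sets, $X'\subseteq X$ and $Y'\subseteq Y$, and both are infinite.

Suppose that the horizontal slice of $\widetilde{\mathcal R}$ at $q\in(Y')^*$ below $x'$ is an infinite partition below $x'$, and let $\mathcal A$ be the family in (i). The slice is $\{[W]:W\in\mathcal A\}$, so $\mathcal A$ is infinite. Distinct members of $\mathcal A$ come from distinct $U\times V,U'\times V'\in\mathcal R$ with $V,V'\in q$; then $V\cap V'\in q$ is infinite, so $U\cap U'$ is finite. If $Z\subseteq X'$ is infinite, then $0\neq[Z]\le x'$ meets some $[W]$ with $W\in\mathcal A$, that is, $Z\cap W$ is infinite. So $\mathcal A$ is mad on $X'$ and (i) holds. If the proposition gives a vertical slice, interchanging the coordinates yields (ii).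
\end{proof}

\section{Finite and infinite powers}\label{sec:powers}

To iterate Theorem~\ref{thm:general}, we need its hypothesis to survive the free product.

\begin{lemma}\label{lem:sigma}
If $A$ and $B$ have property $(\sigma)$, then so does $A\oplus B$.
\end{lemma}

\begin{proof}
Let $u_0\supseteq u_1\supseteq\cdots$ be nonempty clopen subsets of $\mathrm{St}(A)\times\mathrm{St}(B)$. Choosing a rectangle inside each $u_n$ separately would not give decreasing sides, so we choose all of them around one point. By compactness there is $(p,q)\in\bigcap_nu_n$. For each $n$ choose $a_n\in p$ and $b_n\in q$ with $a_n\times b_n\subseteq u_n$. The elements $a_0\wedge\dots\wedge a_n$ lie in $p$, so they are nonzero, and they decrease; let $a\neq0$ be a lower bound. In the same way let $b\neq0$ be a lower bound of the elements $b_0\wedge\dots\wedge b_n\in q$. Then $\emptyset\ne a\times b\subseteq a_n\times b_n\subseteq u_n$ for all $n$.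
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:powers}]
\emph{Finite $I$.} Let $B_n$ be the free product of $n$ copies of $\mathcal P(\omega)/\mathrm{fin}$. We show by induction on $n\geq1$ that $B_n$ is infinite, has property $(\sigma)$, and satisfies $\mathfrak a(B_n)=\mathfrak a$. This holds for $n=1$. The algebra $B_{n+1}\cong B_n\oplus B_1$ is infinite, since $a\mapsto a\times1$ embeds $B_n$ in it, and it has $(\sigma)$ by Lemma~\ref{lem:sigma}. As $\min\{\mathfrak a(B_n),\mathfrak a(B_1)\}=\mathfrak a\le2^{\aleph_0}$, Theorem~\ref{thm:general} gives $\mathfrak a(B_{n+1})=\mathfrak a$.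

\emph{Infinite $I$.} It suffices to find a countably infinite partition of $\mathrm{Clop}(K)$, where $K=(\omega^*)^I$. Fix distinct $i_n\in I$, $n\in\omega$, and a set $W\subseteq\omega$ that is infinite with infinite complement, so that $\emptyset\neq W^*\ne\omega^*$. Let $d_n$ be the set of $k\in K$ for which $n$ is the least index with $k(i_n)\notin W^*$, that is,
\[
d_n=\{k\in K: k(i_m)\in W^*\text{ for }m<n,\text{ and }k(i_n)\notin W^*\}.
\]
The sets $d_n$ are clopen and pairwise disjoint, and they are nonempty because the coordinates $i_0,\dots,i_n$ are distinct. Let $z\subseteq K$ be clopen and nonempty. It contains a nonempty basic open set $z'$, which restricts only the coordinates in a finite set $J\subseteq I$. Choose $n$ with $i_n\notin J$. Changing the $i_n$-th coordinate of a point of $z'$ gives $k\in z'$ with $k(i_n)\notin W^*$. If $m$ is the least index with $k(i_m)\notin W^*$, then $k\in z\cap d_m$. So $\{d_n:n\in\omega\}$ is a partition.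
\end{proof}

The infinite case exploits exactly the loss of property $(\sigma)$: an algebra with a countably infinite partition cannot have it, as noted in Section~\ref{sec:stone}. Here the sets $\{k\in K:k(i_m)\in W^*\text{ for }m\le n\}$ form a decreasing sequence of nonempty clopen sets with no nonempty clopen lower bound, because a basic open set restricts only finitely many coordinates.

\begin{thebibliography}{9}

\bibitem{FDIP}
\emph{Finite dimensional infinite partitions},
\texttt{http://\allowbreak bibliotecavirtual.\allowbreak dgb.\allowbreak umich.\allowbreak mx:8083/\allowbreak xmlui/\allowbreak bitstream/\allowbreak handle/\allowbreak DGB\_UMICH/\allowbreak 19162/\allowbreak IFM-D-2025-0155.pdf?\allowbreak isAllowed=y\&\allowbreak sequence=1}.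

\end{thebibliography}
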